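# The Szlenk index of Lipschitz homeomorphic Banach spaces

## 1. Peeling the unit balls of $\ell_2$, $\ell_1$ and $\ell_\infty$

All Banach spaces are real. (A complex space may be regarded as a real one: $x^*\mapsto\operatorname{Re}x^*$ is an isometric weak$^*$-homeomorphism of the duals, so nothing below changes.) We write $B_X$ for the closed unit ball of $X$.

Take $\ell_2$, identified with its own dual, and let $\rho B$ be its closed ball of radius $\rho$ with the weak topology. Fix $\varepsilon>0$. Remove from $\rho B$ every point that has a weak neighborhood meeting $\rho B$ in a set of norm diameter less than $\varepsilon$. What remains?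

If $\rho<\varepsilon/2$, the whole set has diameter $2\rho<\varepsilon$ and nothing remains. Let $\rho\ge\varepsilon/2$, and let $P_n$ be the projection onto the first $n$ coordinates. Suppose first that $\|x\|^2\le\rho^2-\varepsilon^2/4$, and put $t=\sqrt{\rho^2-\|x\|^2}\ge\varepsilon/2$. The points $P_nx\pm te_{n+1}$ have norm at most $\rho$, they converge to $x$ coordinatewise, hence weakly, and the two points with the same $n$ are at distance $2t\ge\varepsilon$. So $x$ survives. Now suppose that $\|x\|\le\rho$ and $\|x\|^2>\rho^2-\varepsilon^2/4$. Choose $n$ with $\|P_nx\|^2>\rho^2-\varepsilon^2/4\ge0$, and then $\eta\in(0,\|P_nx\|)$ so small that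
$$4\eta^2+4\big(\rho^2-(\|P_nx\|-\eta)^2\big)<\varepsilon^2 .$$
If $y,y'\in\rho B$ lie in the weakly open set $\{y:\|P_ny-P_nx\|<\eta\}$, then $\|P_n(y-y')\|\le2\eta$. Moreover $\|y-P_ny\|^2=\|y\|^2-\|P_ny\|^2\le\rho^2-(\|P_nx\|-\eta)^2$, and the same holds for $y'$. So $\|y-y'\|^2$ is at most the left side above. The diameter is less than $\varepsilon$, and $x$ is removed.

Thus one peel turns $\{\|x\|^2\le\rho^2\}$ into $\{\|x\|^2\le\rho^2-\varepsilon^2/4\}$. Starting from the unit ball, $k$ peels leave $\{\|x\|^2\le1-k\varepsilon^2/4\}$, and the set becomes empty after exactly $\lfloor4/\varepsilon^2\rfloor+1$ peels.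

Do the same with $\ell_1=c_0^*$ and the weak$^*$ topology. If $\|x\|\le\rho-\varepsilon/2$, use the points $P_nx\pm te_{n+1}$ with $t=\rho-\|x\|$: their norms are at most $\rho$, they converge weak$^*$ to $x$, and their distance is $2t\ge\varepsilon$. If $\rho\ge\|x\|>\rho-\varepsilon/2$, choose $n$ and $\eta>0$ with $2\eta+2(\rho-\|P_nx\|+\eta)<\varepsilon$. For $y\in\rho B$ with $\|P_ny-P_nx\|<\eta$ we have $\|y-P_ny\|=\|y\|-\|P_ny\|\le\rho-\|P_nx\|+\eta$, so two such points are at distance at most $2\eta+2(\rho-\|P_nx\|+\eta)<\varepsilon$. One peel lowers the radius by $\varepsilon/2$, and the unit ball is gone after $\lfloor2/\varepsilon\rfloor+1$ peels.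

Finally take $\ell_\infty=\ell_1^*$ and $\varepsilon\le2$. If $x\in B_{\ell_\infty}$, replace its coordinate number $n$ by $1$ or by $-1$. These points stay in the ball, converge weak$^*$ to $x$ as $n\to\infty$, and the two points with the same $n$ are at distance $2$. Nothing is ever removed.

For $\ell_2$ and $c_0$ the number of peels depends on $\varepsilon$ in different ways, but its supremum over $\varepsilon$ is $\omega$ in both cases. In general one has to peel transfinitely often.

**Definition 1 (Szlenk index).** Let $K\subset X^*$ be weak$^*$-compact and $\varepsilon>0$. Let $s_\varepsilon(K)$ be the set of all $x^*\in K$ such that every weak$^*$-neighborhood $N$ of $x^*$ satisfies $\operatorname{diam}(K\cap N)\ge\varepsilon$. Put $s^0_\varepsilon(K)=K$, $s^{\alpha+1}_\varepsilon(K)=s_\varepsilon(s^\alpha_\varepsilon(K))$, and $s^\alpha_\varepsilon(K)=\bigcap_{\beta<\alpha}s^\beta_\varepsilon(K)$ for limit $\alpha$. Let $\operatorname{Sz}(X,\varepsilon)$ be the least $\alpha$ with $s^\alpha_\varepsilon(B_{X^*})=\emptyset$,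 or $\infty$ if there is none, and let $\operatorname{Sz}(X)=\sup_{\varepsilon>0}\operatorname{Sz}(X,\varepsilon)$. We put $\alpha<\infty$ for every ordinal $\alpha$.

So $\operatorname{Sz}(\ell_2)=\operatorname{Sz}(c_0)=\omega$ and $\operatorname{Sz}(\ell_1)=\infty$. Three simple observations will be used. If $x^*\in K\setminus s_\varepsilon(K)$, some weak$^*$-open $N\ni x^*$ has $\operatorname{diam}(K\cap N)<\varepsilon$, and then all of $K\cap N$ is removed; hence $s_\varepsilon(K)$ is weak$^*$-closed, and all $s^\alpha_\varepsilon(K)$ are weak$^*$-compact and decrease with $\alpha$. By induction on $\beta$, $s^{\alpha+\beta}_\varepsilon(K)=s^\beta_\varepsilon(s^\alpha_\varepsilon(K))$. Finally, a decreasing family of nonempty weak$^*$-compact sets has nonempty intersection, so $\operatorname{Sz}(X,\varepsilon)$, if it is not $\infty$, is a successor ordinal (it is not $0$, because $B_{X^*}\ne\emptyset$).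

For a separable Banach space $X$, the dual $X^*$ is separable (that is, $X$ is Asplund) if and only if $\operatorname{Sz}(X)<\omega_1$.

## 2. Lipschitz homeomorphisms and the two theorems

A Lipschitz homeomorphism is a bijection $f$ such that $f$ and $f^{-1}$ are Lipschitz. The Szlenk index is invariant under linear isomorphisms. How much of it survives under a Lipschitz homeomorphism, which need not respect sums at all?

Separability of the dual is preserved under Lipschitz homeomorphisms. Y. Dutrieux showed that there is a universal function $\lambda:\omega_1\to\omega_1$ with $\operatorname{Sz}(Y)\le\lambda(\operatorname{Sz}(X))$ whenever $X$ and $Y$ are Lipschitz homeomorphic separable Asplund spaces. The article "A Survey on the Szlenk Index and Some of Its Applications" poses the problem whether $\lambda$ is the identity. We prove that it may be taken to be the identity.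

**Theorem A.** If $X,Y$ are Lipschitz homeomorphic separable Asplund spaces, then $\operatorname{Sz}(X)=\operatorname{Sz}(Y)$.

**Theorem B.** Let $X,Y$ be arbitrary nonzero Banach spaces, $U\subset X$ and $V\subset Y$ nonempty open sets, and $f:U\to V$ a bijection with $f$ $B$-Lipschitz and $f^{-1}$ $A$-Lipschitz.

1. If $\delta\in(0,2]$, $\xi$ is an ordinal, $k\ge1$ is an integer and $\operatorname{Sz}(X,\delta)\le\omega^\xi k$, then
$$\operatorname{Sz}(Y,64AB\,\delta)\le\omega^\xi\lceil2k/\delta\rceil .$$
2. $\operatorname{Sz}(X)=\operatorname{Sz}(Y)$ (possibly $\infty$).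

Theorem A is Theorem B(2) with $U=X$, $V=Y$; if one of the spaces is zero, so is the other, and there is nothing to prove. In Theorem B neither separability nor the Asplund property is assumed. Note that $AB\ge1$: for distinct $x,x'\in U$ we have $\|x-x'\|\le A\|f(x)-f(x')\|\le AB\|x-x'\|$.

The word "Lipschitz" cannot be replaced by "uniform". By M. Ribe (Israel J. Math. 48 (1984), 139–147), for suitable $p_n\downarrow1$ the reflexive space $X=(\bigoplus_n\ell_{p_n})_{\ell_2}$ is uniformly homeomorphic to $X\oplus\ell_1$, whose dual is not separable. So $\operatorname{Sz}(X)<\omega_1$, while $\operatorname{Sz}(X\oplus\ell_1)\not<\omega_1$.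

## 3. The adjoint, and a Lipschitz homeomorphism without derivatives

For linear isomorphisms the index is transported by the adjoint. The following lemma records how, and it will be used again in Section 7.

**Lemma 1.** Let $K\subset Y^*$ and $K'\subset X^*$ be weak$^*$-compact, $\rho>0$, and let $g:K\to K'$ be weak$^*$-to-weak$^*$ continuous with $\|g(u)-g(u')\|\ge\rho\|u-u'\|$ for all $u,u'\in K$. Then $g(s^\alpha_\varepsilon(K))\subset s^\alpha_{\rho\varepsilon}(K')$ for every ordinal $\alpha$ and every $\varepsilon>0$.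

*Proof.* Induction on $\alpha$; the cases $\alpha=0$ and $\alpha$ limit are clear. Suppose it holds for $\alpha$ and let $u\in s^{\alpha+1}_\varepsilon(K)$. Let $N$ be a weak$^*$-neighborhood of $g(u)$. Then $g^{-1}(N)\cap s^\alpha_\varepsilon(K)$ is a relative weak$^*$-neighborhood of $u$ in $s^\alpha_\varepsilon(K)$, so its diameter is at least $\varepsilon$. Its image lies in $N\cap s^\alpha_{\rho\varepsilon}(K')$ and has diameter at least $\rho\varepsilon$. Hence $g(u)\in s^{\alpha+1}_{\rho\varepsilon}(K')$. $\square$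

With $g$ an inclusion and $\rho=1$ this says that $K\subset K'$ implies $s^\alpha_\varepsilon(K)\subset s^\alpha_\varepsilon(K')$. If $T:X\to Y$ is a linear isomorphism onto $Y$, apply the lemma to $g=\|T\|^{-1}T^*:B_{Y^*}\to B_{X^*}$. Here $\rho=1/(\|T\|\,\|T^{-1}\|)$, and we obtain
$$\operatorname{Sz}(Y,\varepsilon)\le\operatorname{Sz}\Big(X,\frac{\varepsilon}{\|T\|\,\|T^{-1}\|}\Big).\tag{1}$$

A Lipschitz map $f$ has no adjoint between the duals: for $u\in Y^*$ the function $u\circ f$ is Lipschitz, but not linear. The first thing to try is to linearize. If $f$ had, at some point, a Gateaux derivative that is an isomorphism onto $Y$, then (1) would finish the proof. This stops at once, because there may be no derivative anywhere. On $c_0$ put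
$$F(x)=x+G(x_1),\qquad G(t)=\sum_{n\ge2}\frac{\sin nt}{n}\,e_n .$$
Then $G:\mathbb R\to c_0$ is $1$-Lipschitz and the first coordinate of $F(x)$ is $x_1$, so $F^{-1}(y)=y-G(y_1)$, and $F$ is a Lipschitz homeomorphism of $c_0$ onto itself (both maps are $2$-Lipschitz). If $F$ had a directional derivative at $x$ along $e_1$, then $(G(x_1+t)-G(x_1))/t$ would converge in $c_0$ as $t\to0$. Its $n$-th coordinate tends to $\cos nx_1$, so $\cos nx_1\to0$ as $n\to\infty$. But then $\cos2nx_1=2\cos^2nx_1-1\to-1$, a contradiction. So $F$ is nowhere Gateaux differentiable.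

We therefore need an argument that uses $f$ and $f^{-1}$ directly. It compares the two indices through a game played with vectors of $X$ alone. If the index of $X$ is small, one player of this game can force a sum $z_1+z_2+\dots$ to be small (Section 5). If the index of $Y$ is large, that player cannot, and $f$ is used to show this (Section 6).

## 4. A game with an ordinal clock

A position consists of a vector $v\in X$, a remaining weight $w\ge0$ and a clock, which is an ordinal $\beta$. If $w>0$, the first player, Controller, names an ordinal $\gamma<\beta$, a number $a\in(0,w]$ and a closed finite-codimensional subspace $E\subset X$. The second player, Opponent, answers with some $z\in aB_E$. The new position is $(v+z,\,w-a,\,\gamma)$. When the weight reaches $0$, Controller wins if the vector lies in a prescribed set $\Omega$. If the clock is $0$ while weight is left, Controller has lost. The positions won by Controller are described as follows.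

**Definition 2 (winning positions).** For an ordinal $\beta$, $w\ge0$ and $\Omega\subset X$ define $W(\beta,w,\Omega)\subset X$ by recursion on $\beta$. Put $W(\beta,0,\Omega)=\Omega$. For $w>0$, let $v\in W(\beta,w,\Omega)$ if and only if there are $\gamma<\beta$, $a\in(0,w]$ and a closed finite-codimensional subspace $E\subset X$ such that $v+z\in W(\gamma,w-a,\Omega)$ for all $z\in aB_E$.

In particular $W(0,w,\Omega)=\emptyset$ for $w>0$. Directly from the definition, $W(\beta,w,\Omega)$ increases with $\beta$; by induction on $\beta$ it increases with $\Omega$.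

*Example: $\ell_2$.* Let $m\ge1$ and $\Omega=\{\|v\|\le m^{-1/2}\}$. Then $0\in W(m,1,\Omega)$. To see it, we show for $j=m,m-1,\dots,0$ that $\|v\|^2\le j/m^2$ implies $v\in W(m-j,1-j/m,\Omega)$. For $j=m$ the weight is $0$ and $v\in\Omega$. For $j<m$, Controller names $\gamma=m-j-1$, $a=1/m$ and $E=v^\perp$; then $\|v+z\|^2=\|v\|^2+\|z\|^2\le(j+1)/m^2$ for $z\in aB_E$, and the statement for $j+1$ applies. With the clock $\omega$, Controller can reach $\{\|v\|<t\}$ for any $t>0$: choose $m$ with $m^{-1/2}<t$, and use $m\le\omega$.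

*Example: $\ell_1$.* No clock helps here: if $v\in W(\beta,w,\{\|x\|<t\})$, then $\|v\|+w\le t$. This is clear for $w=0$. For $w>0$ let $\gamma,a,E$ be as in Definition 2 and let $\eta>0$. Choose $n$ with $\|v-P_nv\|<\eta/2$. The subspace $E\cap\ker P_n$ has finite codimension, so it contains some $z$ with $\|z\|=a$, and $\|v+z\|\ge\|P_nv\|+\|z\|-\|v-P_nv\|\ge\|v\|+a-\eta$. By induction $\|v+z\|+(w-a)\le t$, hence $\|v\|+w-\eta\le t$. Let $\eta\to0$.

Games can be played one after the other. The part played first uses the upper part of the clock, so its length is added on the right.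

**Lemma 2.** $W(\beta,w,W(\beta',w',\Omega))\subset W(\beta'+\beta,\,w+w',\,\Omega)$.

*Proof.* Induction on $\beta$. If $w=0$, the left side is $W(\beta',w',\Omega)\subset W(\beta'+\beta,w',\Omega)$. Let $w>0$ and let $v$ be in the left side, with $\gamma<\beta$, $a$, $E$ from the definition. For $z\in aB_E$ the induction hypothesis gives $v+z\in W(\beta'+\gamma,\,w-a+w',\,\Omega)$. Since $\beta'+\gamma<\beta'+\beta$ and $a\in(0,w+w']$, the same $a$ and $E$ show that $v$ is in the right side. $\square$

## 5. Slicing the dual ball: small Szlenk index lets Controller win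

Fix $\delta\in(0,2]$ with $\sigma:=\operatorname{Sz}(X,\delta)<\infty$. Put $K=B_{X^*}$ and $K_\gamma=s^\gamma_\delta(K)$.

**Rank.** For $x^*\in K$, the least $\gamma$ with $x^*\notin K_\gamma$ exists, is at most $\sigma$, is not $0$, and is not a limit. So it is a successor $r(x^*)+1$: the ordinal $r(x^*)<\sigma$ is the largest $\gamma$ with $x^*\in K_\gamma$. Every $x^*\in K$ has a weak$^*$-open neighborhood $N$ such that for all $y^*\in N\cap K$:

* (i) $r(y^*)\le r(x^*)$;
* (ii) $r(y^*)<r(x^*)$ or $\|y^*-x^*\|<\delta$.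

Indeed, (i) holds off the weak$^*$-closed set $K_{r(x^*)+1}$, which does not contain $x^*$. For (ii), $x^*\in K_{r(x^*)}\setminus s_\delta(K_{r(x^*)})$ gives $N$ with $\operatorname{diam}(K_{r(x^*)}\cap N)<\delta$. A point $y^*\in N\cap K$ either lies in $K_{r(x^*)}$, and then $\|y^*-x^*\|<\delta$, or has smaller rank. Intersect the two neighborhoods.

**Finite index.** Suppose $\sigma\le k<\omega$. Controller makes $m$ moves of weight $1/m$. At the position $v$ he covers $K$ by finitely many neighborhoods $N_i$ as above, around points $x_i^*$ and so small that $|y^*(v)-x_i^*(v)|<\tau$ on $N_i\cap K$, and names $E=\bigcap_i\ker x_i^*$. Let $z\in\frac1mB_E$ be the answer. If $y^*\in N_i\cap K$, then $y^*(z)=(y^*-x_i^*)(z)$ is at most $\delta/m$, or else $r(y^*)<r(x_i^*)$ and it is at most $2/m$. So $y^*(v+z)\le x_i^*(v)+\tau+\frac\delta m$, or $y^*(v+z)\le x_i^*(v)+\tau+\frac2m$ together with a strict drop of rank from $x_i^*$ to $y^*$. Now start from a norming functional of the last position and trace back to the start: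 at each move replace $y^*$ by $x_i^*$. Going backward the ranks never decrease, and each cost $2/m$ raises the rank strictly, so it is paid at most $k-1$ times. The final norm is at most $\delta+\frac{2(k-1)}m+m\tau$, which is less than $2\delta$ if $m\ge2k/\delta$ and $\tau$ is small.

If $\sigma$ is infinite, this count breaks down: a functional of rank $\omega$ can drop to any finite rank $n$ and then drop $n$ more times, and no $m$ fixed in advance makes $2n/m$ small. But Controller need not fix $m$ in advance. At the current $v$ he first looks at the finite cover. If the centers have ranks $\omega p_i+n_i$, he then chooses $m$ so large that $2\max_in_i/m$ is negligible. Drops inside a block $[\omega p_i,\omega p_i+n_i]$ become harmless, and only drops to a lower block count. This is what a clock $\omega$ buys, and iterating it handles $\omega^\xi$. To run the induction we keep the accounts in a function of the rank.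

**Ordinal arithmetic.** For all ordinals $r,\xi$ there are unique $q$ and $r'<\omega^\xi$ with $r=\omega^\xi q+r'$, and $q$ does not decrease when $r$ increases. For example, for $r=\omega2+5$ the quotient is $\omega2+5$ for $\xi=0$, it is $2$ for $\xi=1$, and $0$ for $\xi=2$. If $\eta\le\xi$, there is a unique $\zeta$ with $\eta+\zeta=\xi$, and $\omega^\xi=\omega^\eta\omega^\zeta$. If $\xi$ is a limit, $\omega^\xi=\sup_{\eta<\xi}\omega^\eta$.

Let $q_\xi(x^*)$ be the quotient for $r=r(x^*)$. In the situation of (i), $q_\xi(y^*)\le q_\xi(x^*)$ for $y^*\in N\cap K$.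

**Potentials.** Let $\mathcal H$ be the set of bounded nondecreasing functions $h:[0,\sigma]\to\mathbb R$ on the ordinal interval. For $w>0$ put
$$T_wh(\theta)=\max\Big(w\delta+h(\theta),\ 2w+\sup_{\theta'<\theta}h(\theta')\Big),\qquad\sup\emptyset=-\infty.\tag{2}$$
Read $h(\theta)$ as the credit that a functional of level $\theta$ has after a round of weight $w$. Then $T_wh(\theta)$ is what must be reserved before the round: the functional stays on its level and gains $w\delta$, or drops and gains $2w$. Clearly $T_wh\in\mathcal H$, and $T_wh\le h+2w$ because $\delta\le2$. For bounded $\varphi:K\to\mathbb R$ and $t\in\mathbb R$ let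
$$M(v,\varphi)=\sup_{x^*\in K}\big(x^*(v)+\varphi(x^*)\big),\qquad\Omega(\varphi,t)=\{v\in X:M(v,\varphi)<t\}.$$
Thus $M(v,0)=\|v\|$.

**Proposition 3.** For every ordinal $\xi$, $w>0$, $h\in\mathcal H$ and $t\in\mathbb R$,
$$\Omega\big((T_wh)\circ q_\xi,\,t\big)\subset W\big(\omega^\xi,\,w,\,\Omega(h\circ q_\xi,t)\big).$$

*Proof.* Induction on $\xi$, for all $w,h,t$ at once. Let $v$ satisfy $t':=M(v,(T_wh)\circ q_\xi)<t$ and put $\tau=(t-t')/3$. By weak$^*$-compactness there are $x_1^*,\dots,x_I^*\in K$ and weak$^*$-open sets $N_i\ni x_i^*$ covering $K$ such that, on $N_i\cap K$, (i) and (ii) hold with $x^*=x_i^*$ and $|y^*(v)-x_i^*(v)|<\tau$.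

**Step 1: $\xi=0$, a single move.** Here $q_0=r$ and $\omega^0=1$. Controller names $\gamma=0$, $a=w$ and $E=\bigcap_i\ker x_i^*$. Let $z\in wB_E$ and $y^*\in N_i\cap K$; then $y^*(z)=(y^*-x_i^*)(z)\le w\|y^*-x_i^*\|$. If $\|y^*-x_i^*\|<\delta$, then by (i)
$$y^*(v+z)+h(r(y^*))\le x_i^*(v)+\tau+w\delta+h(r(x_i^*))\le t'+\tau .$$
Otherwise $r(y^*)<r(x_i^*)$ by (ii), $\|y^*-x_i^*\|\le2$, and
$$y^*(v+z)+h(r(y^*))\le x_i^*(v)+\tau+2w+\sup_{\theta'<r(x_i^*)}h(\theta')\le t'+\tau .$$
The $N_i$ cover $K$, so $M(v+z,h\circ r)\le t'+\tau<t$, that is, $v+z\in\Omega(h\circ r,t)=W(0,0,\Omega(h\circ r,t))$.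

**Step 2: from $\xi$ to $\xi+1$, choosing the number of rounds after seeing the cover.** Now $t'=M(v,(T_wh)\circ q_{\xi+1})$. Write ordinals as $\theta=\omega\pi+n$ with $n<\omega$ and put $\tilde h(\omega\pi+n)=h(\pi)$. Then $\tilde h\in\mathcal H$. If $r=\omega^\xi(\omega\pi+n)+r'$ with $r'<\omega^\xi$, then $r=\omega^{\xi+1}\pi+(\omega^\xi n+r')$ with $\omega^\xi n+r'<\omega^{\xi+1}$; hence $\tilde h\circ q_\xi=h\circ q_{\xi+1}$. For an integer $m\ge1$ let $h_j=T^{\,j}_{w/m}\tilde h$. The induction hypothesis with weight $w/m$ gives $\Omega(h_{j+1}\circ q_\xi,t)\subset W(\omega^\xi,\frac wm,\Omega(h_j\circ q_\xi,t))$. If we already know $\Omega(h_j\circ q_\xi,t)\subset W(\omega^\xi j,\frac{jw}m,\Omega(h_0\circ q_\xi,t))$, which is trivial for $j=0$, then Lemma 2 yields the same with $j+1$, since $\omega^\xi j+\omega^\xi=\omega^\xi(j+1)$. For $j=m$,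
$$\Omega(h_m\circ q_\xi,t)\subset W\big(\omega^\xi m,w,\Omega(h\circ q_{\xi+1},t)\big)\subset W\big(\omega^{\xi+1},w,\Omega(h\circ q_{\xi+1},t)\big).\tag{3}$$
It remains to find $m$ with $v\in\Omega(h_m\circ q_\xi,t)$. For this we bound $h_m$. We claim that, for $0\le j\le m$,
$$h_j(\omega\pi+n)\le\max\Big(\frac{jw\delta}m+\frac{2wn}m+h(\pi),\ \frac{2wj}m+\sup_{\pi'<\pi}h(\pi')\Big).\tag{4}$$
For $j=0$ this is clear. Assume (4) for $j$ and let $\theta=\omega\pi+n$. By (2), $h_{j+1}(\theta)$ is the maximum of two terms.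

* The term $\frac{w\delta}m+h_j(\theta)$ satisfies the bound for $j+1$ by (4), because $\delta\le2$.
* In the term $\frac{2w}m+\sup_{\theta'<\theta}h_j(\theta')$ consider first $\theta'=\omega\pi+n'$ with $n'\le n-1$. By (4), $\frac{2w}m+h_j(\theta')\le\max\big(\frac{jw\delta}m+\frac{2wn}m+h(\pi),\ \frac{2w(j+1)}m+\sup_{\pi'<\pi}h(\pi')\big)$, which is within the bound for $j+1$.
* The other ordinals are $\theta'=\omega\pi'+n'$ with $\pi'<\pi$. Since $T_{w/m}$ adds at most $2w/m$, $h_j\le\tilde h+\frac{2wj}m$, so $\frac{2w}m+h_j(\theta')\le\frac{2w(j+1)}m+h(\pi')$.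

This proves (4). For $j=m$ it says $h_m(\omega\pi+n)\le T_wh(\pi)+2wn/m$.

Now write $q_\xi(x_i^*)=\omega\pi_i+n_i$, so that $\pi_i=q_{\xi+1}(x_i^*)$, and choose $m$ with $2w\max_in_i/m<\tau$. For $y^*\in N_i\cap K$ we have $q_\xi(y^*)\le q_\xi(x_i^*)$, and $h_m$ is nondecreasing; hence
$$y^*(v)+h_m(q_\xi(y^*))\le x_i^*(v)+\tau+T_wh(\pi_i)+\tau\le t'+2\tau<t .$$
So $v\in\Omega(h_m\circ q_\xi,t)$, and (3) finishes this step.

**Step 3: $\xi$ a limit, choosing a smaller exponent after seeing the cover.** Write $r(x_i^*)=\omega^\xi\pi_i+\rho_i$ with $\rho_i<\omega^\xi$. Choose $\eta<\xi$ with $\omega^\eta>\max_i\rho_i$, and let $\zeta\ge1$ satisfy $\eta+\zeta=\xi$, so $\omega^\xi=\omega^\eta\omega^\zeta$. Put $\tilde h(\omega^\zeta\pi+s)=h(\pi)$ for $s<\omega^\zeta$; then $\tilde h\in\mathcal H$. If $r=\omega^\eta(\omega^\zeta\pi+s)+r'$ with $s<\omega^\zeta$ and $r'<\omega^\eta$, then $r=\omega^\xi\pi+(\omega^\eta s+r')$ with $\omega^\eta s+r'<\omega^\eta(s+1)\le\omega^\xi$. Hence $\tilde h\circ q_\eta=h\circ q_\xi$.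

Since $\rho_i<\omega^\eta$, we have $q_\eta(x_i^*)=\omega^\zeta\pi_i$: at the scale $\eta$ the centers sit exactly at the bottom of their blocks. Every $\theta'<\omega^\zeta\pi_i$ has the form $\omega^\zeta\pi'+s$ with $s<\omega^\zeta$ and $\pi'<\pi_i$, so $\tilde h(\theta')=h(\pi')$ with $\pi'<\pi_i$. Therefore $T_w\tilde h(q_\eta(x_i^*))\le T_wh(\pi_i)$, and $\pi_i=q_\xi(x_i^*)$. For $y^*\in N_i\cap K$,
$$y^*(v)+T_w\tilde h(q_\eta(y^*))\le x_i^*(v)+\tau+T_w\tilde h(q_\eta(x_i^*))\le t'+\tau<t .$$
So $v\in\Omega((T_w\tilde h)\circ q_\eta,t)$. By the induction hypothesis for $\eta$, $v\in W(\omega^\eta,w,\Omega(\tilde h\circ q_\eta,t))\subset W(\omega^\xi,w,\Omega(h\circ q_\xi,t))$. $\square$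

**Corollary 4.** If $\delta\in(0,2]$, $\operatorname{Sz}(X,\delta)\le\omega^\xi k$ with an integer $k\ge1$, and $m=\lceil2k/\delta\rceil$, then $0\in W(\omega^\xi m,\,1,\,\{v:\|v\|<2\delta\})$.

*Proof.* Let $h_j=T^{\,j}_{1/m}0$. By induction on $j$, $h_j(\theta)\le\frac{j\delta}m+\frac{2\theta}m$ for all finite $\theta\in[0,\sigma]$: the first term of the maximum (2) adds $\delta/m$, and the second is at most $\frac2m+\frac{j\delta}m+\frac{2(\theta-1)}m$ if $\theta\ge1$ and is $-\infty$ if $\theta=0$. Since $r(x^*)<\omega^\xi k$, we have $q_\xi(x^*)\le k-1$ for all $x^*\in K$. As $2k/m\le\delta$,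
$$M(0,h_m\circ q_\xi)\le\delta+\frac{2(k-1)}m<2\delta .$$
Iterating Proposition 3 (with weight $1/m$) and Lemma 2 exactly as for (3), $0\in\Omega(h_m\circ q_\xi,2\delta)\subset W(\omega^\xi m,1,\Omega(0,2\delta))$, and $\Omega(0,2\delta)=\{\|v\|<2\delta\}$. $\square$

## 6. Gorelik's principle and midpoint splitting: large index of $Y$ lets Opponent win

**The linear case.** Suppose first that $T:X\to Y$ is a linear isomorphism onto $Y$ with $\|T^{-1}\|\le A$. Let $S\subset B_{Y^*}$ be weak$^*$-compact, $u\in s_\varepsilon(S)$, and let Controller name $a>0$ and $E$ at the position $v$. We claim that Opponent has $z\in aB_E$ and $\hat u\in S$ with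
$$\hat u(T(v+z))\ge u(Tv)+\frac{\varepsilon a}{32A}.\tag{5}$$
Put $d=a/2$, $b=d/(2A)$, and let $Q:X\to F:=X/E$ be the quotient map. Let $(\zeta_i)$ be a finite $d/8$-net in the ball of radius $\frac78d$ of $F$. Its convex hull contains the ball of radius $d/2$. Otherwise, separation gives a norm-one functional $g$ on $F$ and $\zeta$ with $\|\zeta\|\le d/2$ and $g(\zeta)>\max_ig(\zeta_i)\ge\frac78d-\frac18d=\frac34d$, which is impossible. Lift the $\zeta_i$ to $x_i\in X$ with $\|x_i\|<d$ and let $C_0$ be the convex hull of the $x_i$, a compact set. Only now choose $u'\in S$ so close to $u$ in the weak$^*$ topology that $|(u'-u)(y)|<b\varepsilon/24$ for $y\in T(C_0)\cup\{Tv\}$, and with $\|u'-u\|>\varepsilon/3$. Choose $y_0$ with $\|y_0\|=b$ and $(u'-u)(y_0)>b\varepsilon/3$. Since $\|QT^{-1}y_0\|\le Ab=d/2$, there is $x\in C_0$ with $Qx=-QT^{-1}y_0$. Then $e:=x+T^{-1}y_0\in E$, $\|e\|\le\frac32d\le a$ and $Te=Tx+y_0$, so $(u'-u)(Te)>\frac{b\varepsilon}3-\frac{b\varepsilon}{24}$. If $u(Te)\ge-b\varepsilon/8$, then $u'(T(v+e))>u(Tv)-\frac{b\varepsilon}8+\frac{b\varepsilon}3-\frac{b\varepsilon}{12}=u(Tv)+\frac{b\varepsilon}8$;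 otherwise $u(T(v-e))>u(Tv)+\frac{b\varepsilon}8$. This is (5), because $\frac{b\varepsilon}8=\frac{\varepsilon a}{32A}$. (That such $u'$ exist is checked in the proof of Proposition 6.)

Linearity was used twice. First, the equation $Te=Tx+y_0$ was solved with $e\in E$; for $f$ we shall use Brouwer's theorem instead. Second, and more seriously, the choice between $v+e$ and $v-e$ rests on $u(T(v+e))+u(T(v-e))=2u(Tv)$. For a Lipschitz homeomorphism both choices may lose: $f(s,t)=(s,t-|s|)$ on $\mathbb R^2$ has the Lipschitz inverse $(s,t)\mapsto(s,t+|s|)$, and with $u(s,t)=t$, $v=0$, $e=(1,0)$ we get $u(f(v\pm e))=-1<0=u(f(v))$.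

The remedy is to replace the vector $v$ by a difference quotient. Let $v=(p-q)/L$ with points $p,q\in U$ and a scale $L>0$, and measure it by $u(f(p)-f(q))/L$. Insert a point $\mu+e$ near the midpoint $\mu=\frac{p+q}2$. At the scale $L/2$ the two halves represent $v-\frac{2e}L$ and $v+\frac{2e}L$, so passing to one half is precisely a move in the game. And for any $f$ whatsoever
$$u\big(f(p)-f(\mu+e)\big)+u\big(f(\mu+e)-f(q)\big)=u\big(f(p)-f(q)\big).$$
The lost identity is replaced by a telescoping sum, at the price of halving the scale.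

**Standing choices.** Let $f:U\to V$ be as in Theorem B. Fix $x_0\in U$ and $R>0$ such that the closed balls $B_X(x_0,R)$ and $B_Y(f(x_0),(B+A^{-1})R)$ are contained in $U$ and $V$. Put $c=\frac1{32A}$, let $\varepsilon>0$, and write $S^\beta=s^\beta_\varepsilon(B_{Y^*})$.

**Lemma 5 (Gorelik principle).** Let $E\subset X$ be closed of finite codimension and $d>0$. There is a norm-compact $C_0\subset dB_X$, depending only on $E$ and $d$, such that the following holds. If $\|\mu-x_0\|+2d\le R$, $y_0\in Y$ and $\|y_0\|\le d/(2A)$, then there are $x\in C_0$ and $e\in E$ with $\|e\|\le2d$, $\mu+e\in U$ and $f(\mu+e)=f(\mu+x)+y_0$.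

*Proof.* **Step 1: a compact lift of a ball of the quotient.** Let $Q:X\to X/E=:F$ be the quotient map, so $\dim F<\infty$, and let $D$ be the closed ball of $F$ with center $0$ and radius $\frac34d$. Cover $D$ by finitely many open balls of radius $d/4$ with centers $\zeta_i\in D$. Since $\|\zeta_i\|<d$, there are $x_i\in X$ with $Qx_i=\zeta_i$ and $\|x_i\|<d$. Let $(\lambda_i)$ be a continuous partition of unity on $D$ subordinate to the cover, and put $s(\zeta)=\sum_i\lambda_i(\zeta)x_i$. Then $s$ is continuous, $\|s(\zeta)\|\le d$, and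
$$\|Qs(\zeta)-\zeta\|=\Big\|\sum_i\lambda_i(\zeta)(\zeta_i-\zeta)\Big\|\le\frac d4 .$$
Let $C_0=s(D)$.

**Step 2: solving the equation.** We want $x\in C_0$ for which the only possible $e$, namely $\varphi(x)=f^{-1}(f(\mu+x)+y_0)-\mu$, lies in $E$. This $\varphi$ is well defined on $C_0$: we have $\|\mu+x-x_0\|\le R$, so $\mu+x\in U$, and $\|f(\mu+x)+y_0-f(x_0)\|\le BR+\frac d{2A}\le(B+A^{-1})R$, so $f(\mu+x)+y_0\in V$. It is continuous, and since $\mu+x=f^{-1}(f(\mu+x))$, $\|\varphi(x)-x\|\le A\|y_0\|\le\frac d2$. Consider $\psi(\zeta)=\zeta-Q\varphi(s(\zeta))$ on $D$. From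
$$\psi(\zeta)=\big(\zeta-Qs(\zeta)\big)+Q\big(s(\zeta)-\varphi(s(\zeta))\big)$$
we get $\|\psi(\zeta)\|\le\frac d4+\frac d2=\frac34d$. So $\psi$ is a continuous map of $D$ into $D$, and by Brouwer's theorem it has a fixed point $\zeta$. That means $Q\varphi(s(\zeta))=0$. Put $x=s(\zeta)$ and $e=\varphi(x)\in E$. Then $\|e\|\le\|x\|+\frac d2\le\frac32d$, $\mu+e=f^{-1}(f(\mu+x)+y_0)\in U$ and $f(\mu+e)=f(\mu+x)+y_0$. $\square$

The order of quantifiers is essential: $C_0$ is known before $y_0$. So $u'$ can be chosen weak$^*$-close to $u$ on the relevant compact set, and $y_0$ can be chosen afterwards, depending on $u'$.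

**Proposition 6.** Let $\beta$ be an ordinal, $u\in S^\beta$, $w\ge0$, $L>0$, and $p,q\in X$ with
$$\max\big(\|p-x_0\|,\|q-x_0\|\big)+\tfrac12Lw\le R.\tag{6}$$
Let $\Omega\subset X$, and suppose $v:=(p-q)/L\in W(\beta,w,\Omega)$. Then there is $v'\in\Omega$ with
$$B\|v'\|\ge\frac{u(f(p)-f(q))}L+c\,\varepsilon\,w .$$

*Proof.* Induction on $\beta$. If $w=0$, then $v\in\Omega$ and $u(f(p)-f(q))\le B\|p-q\|=LB\|v\|$; take $v'=v$.

Let $w>0$, and let $\gamma<\beta$, $a\in(0,w]$, $E$ be Controller's move, given by $v\in W(\beta,w,\Omega)$. Put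
$$L'=\frac L2,\quad\mu=\frac{p+q}2,\quad S=\frac{u(f(p)-f(q))}L,\quad d=\frac{aL}4,\quad b=\frac d{2A}=\frac{aL}{8A}.$$
By (6), $\|\mu-x_0\|+2d\le R$, since $2d=\frac{aL}2\le\frac{Lw}2$. Let $C_0$ be the compact set of Lemma 5 for $E$ and $d$.

**Step 1: a functional $u'\in S^\gamma$ that differs from $u$ but agrees with it on a compact set.** The set
$$C=\{f(\mu+x)-f(\mu):x\in C_0\}\cup\{f(\mu)-f(q)\}$$
is norm compact. Put $\kappa=b\varepsilon/24$ and take a finite $\kappa/4$-net $\{y_j\}$ of $C$. Let $N$ be the weak$^*$-neighborhood of $u$ given by $|(u'-u)(y_j)|<\kappa/4$ for all $j$. If $u'\in N\cap B_{Y^*}$ and $y\in C$, then $|(u'-u)(y)|<\frac\kappa4+2\cdot\frac\kappa4<\kappa$. Since $u\in S^\beta\subset S^{\gamma+1}=s_\varepsilon(S^\gamma)$, $\operatorname{diam}(N\cap S^\gamma)\ge\varepsilon$. So $N\cap S^\gamma$ contains two points at distance greater than $\frac23\varepsilon$, and one of them, $u'$, satisfies $\|u'-u\|>\varepsilon/3$.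

**Step 2: moving the difference into $E$.** Choose $y_0\in Y$ with $\|y_0\|=b$ and $(u'-u)(y_0)>b\varepsilon/3$, and take $x\in C_0$, $e\in E$ from Lemma 5. Then $\|e\|\le2d=aL'$. Since $f(\mu+e)-f(q)=y_0+[f(\mu+x)-f(\mu)]+[f(\mu)-f(q)]$,
$$(u'-u)\big(f(\mu+e)-f(q)\big)>\frac{b\varepsilon}3-2\kappa=\frac{b\varepsilon}4=2c\,\varepsilon\,a\,L'.\tag{7}$$

**Step 3: choosing the better half.** Let $s_1=u(f(p)-f(\mu+e))/L'$ and $s_2=u(f(\mu+e)-f(q))/L'$. By telescoping, $s_1+s_2=u(f(p)-f(q))/L'=2S$.

* If $s_1\ge S+c\varepsilon a$, put $(\hat u,\hat p,\hat q)=(u,p,\mu+e)$. Then $\hat v:=(\hat p-\hat q)/L'=v-e/L'$.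
* Otherwise $s_2>S-c\varepsilon a$. Put $(\hat u,\hat p,\hat q)=(u',\mu+e,q)$. By (7), $u'(f(\mu+e)-f(q))/L'>s_2+2c\varepsilon a>S+c\varepsilon a$, and $\hat v:=(\hat p-\hat q)/L'=v+e/L'$.

In both cases $\hat u\in S^\gamma$ (note $u\in S^\beta\subset S^\gamma$) and $\hat u(f(\hat p)-f(\hat q))/L'\ge S+c\varepsilon a$. Also $\hat v-v=\pm e/L'\in aB_E$ is a legal answer of Opponent, so $\hat v\in W(\gamma,w-a,\Omega)$.

**Step 4: the new position still satisfies (6).** Since $\|\mu+e-x_0\|\le\|\mu-x_0\|+2d$, the maximum in (6) grows by at most $\frac{aL}2$. With $L'$ and $w-a$ in place of $L$ and $w$,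
$$\frac{aL}2+\frac12\cdot\frac L2(w-a)=\frac{L(a+w)}4\le\frac12Lw ,$$
so (6) holds for $\hat p,\hat q,L',w-a$. The induction hypothesis for $\gamma$ gives $v'\in\Omega$ with
$$B\|v'\|\ge S+c\varepsilon a+c\varepsilon(w-a)=S+c\varepsilon w.\qquad\square$$

## 7. Comparing the two indices

**Proof of Theorem B(1).** Let $m=\lceil2k/\delta\rceil$, $\beta=\omega^\xi m$, $\Omega=\{v:\|v\|<2\delta\}$ and $\varepsilon=64AB\delta$. By Corollary 4, $0\in W(\beta,1,\Omega)$. Suppose there is $u\in s^\beta_\varepsilon(B_{Y^*})$. Apply Proposition 6 with $p=q=x_0$, $L=R$, $w=1$; condition (6) reads $\frac12R\le R$. We get $v'\in\Omega$ with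
$$\|v'\|\ge\frac{c\varepsilon}B=\frac\varepsilon{32AB}=2\delta ,$$
contradicting $v'\in\Omega$. So $s^\beta_\varepsilon(B_{Y^*})=\emptyset$, that is, $\operatorname{Sz}(Y,64AB\delta)\le\omega^\xi m$. $\square$

Part (1) loses the factor $\lceil2/\delta\rceil$ or so in the coefficient of $\omega^\xi$, but not in the exponent. To see that only the exponent matters for $\operatorname{Sz}$, we use a well-known fact.

**Lemma 7.** If $\operatorname{Sz}(X)<\infty$, then $\operatorname{Sz}(X)=\omega^\zeta$ for some ordinal $\zeta$.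

*Proof.* Let $\alpha<\operatorname{Sz}(X)$. Then there are $\varepsilon>0$ and $x^*\in s^\alpha_\varepsilon(B_{X^*})$. For $y^*\in B_{X^*}$ the map $z^*\mapsto\frac12z^*+\frac12y^*$ of $B_{X^*}$ into itself is weak$^*$-continuous and halves distances, so Lemma 1 gives $\frac12x^*+\frac12y^*\in s^\alpha_{\varepsilon/2}(B_{X^*})$. Hence $\frac12x^*+\frac12B_{X^*}\subset s^\alpha_{\varepsilon/2}(B_{X^*})$. Applying $s^\alpha_{\varepsilon/2}$, and then Lemma 1 to the map $z^*\mapsto\frac12x^*+\frac12z^*$ of $B_{X^*}$ onto $\frac12x^*+\frac12B_{X^*}$,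
$$s^{\alpha+\alpha}_{\varepsilon/2}(B_{X^*})\supset s^\alpha_{\varepsilon/2}\big(\tfrac12x^*+\tfrac12B_{X^*}\big)\supset\tfrac12x^*+\tfrac12s^\alpha_\varepsilon(B_{X^*})\ne\emptyset .$$
So $\alpha\cdot2<\operatorname{Sz}(X)$. Therefore $\alpha,\alpha'<\operatorname{Sz}(X)$ implies $\alpha+\alpha'\le\max(\alpha,\alpha')\cdot2<\operatorname{Sz}(X)$. A nonzero ordinal with this property is a power of $\omega$, and $\operatorname{Sz}(X)\ge1$. $\square$

**Proof of Theorem B(2).** The hypothesis is symmetric in $X$ and $Y$ (exchange $f$ with $f^{-1}$ and $A$ with $B$), so it suffices to show $\operatorname{Sz}(Y)\le\operatorname{Sz}(X)$ when $\operatorname{Sz}(X)<\infty$. Let $\operatorname{Sz}(X)=\omega^\zeta$ by Lemma 7.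

**Step 1: $\zeta=0$, where the exponent cannot be lowered.** If $\dim X=\infty$, every weak$^*$-neighborhood of $0$ in $X^*$ contains a line through $0$, hence meets $B_{X^*}$ in a set of diameter $2$; so $0\in s_1(B_{X^*})$ and $\operatorname{Sz}(X)>1=\omega^0$. Thus $\dim X<\infty$. Then $U$ is locally compact, hence so is its homeomorphic image $V$. As $V$ is open in $Y$, a small closed ball of $Y$ lies in a compact subset of $V$ and is compact, so $\dim Y<\infty$ by Riesz's theorem. On $Y^*$ the weak$^*$-topology is now the norm topology, so $s_\varepsilon(B_{Y^*})=\emptyset$ for every $\varepsilon>0$, and $\operatorname{Sz}(Y)=1$.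

**Step 2: $\zeta\ge1$, where part (1) applies at every scale.** For $\varepsilon>2$ we have $s_\varepsilon(B_{Y^*})=\emptyset$ and $\operatorname{Sz}(Y,\varepsilon)=1$. Let $0<\varepsilon\le2$ and put $\delta=\varepsilon/(64AB)$; since $AB\ge1$, $\delta\in(0,2]$. The ordinal $\operatorname{Sz}(X,\delta)\le\omega^\zeta$ is a successor, as noted in Section 1, while $\omega^\zeta$ is a limit. Hence $\operatorname{Sz}(X,\delta)<\omega^\zeta$. By the Cantor normal form, $\operatorname{Sz}(X,\delta)\le\omega^\xi k$ for some $\xi<\zeta$ and some integer $k\ge1$. By part (1),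
$$\operatorname{Sz}(Y,\varepsilon)\le\omega^\xi\lceil2k/\delta\rceil<\omega^{\xi+1}\le\omega^\zeta .$$
Taking the supremum over $\varepsilon$, $\operatorname{Sz}(Y)\le\omega^\zeta=\operatorname{Sz}(X)$. This proves Theorem B, and with it Theorem A. $\blacksquare$
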